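\title{The tubular groups $G_{p,p}$ are not automatic}

\begin{abstract}
For a positive integer $p$ let
$G_{p,p}=\langle a,b,s,t\mid ab=ba,\ s^{-1}a^ps=a^pb,\ t^{-1}a^pt=a^pb^{-1}\rangle$.
We prove that $G_{p,p}$ is not automatic for any $p$. In fact $G_{p,p}$ is not quasi-isometric to an automatic group or to a CAT(0) space. The obstruction is the absence of a coherent combing: a synchronously fellow traveling family of paths whose lengths form a consistent clock on the group. The proof applies to a larger class of multiple HNN extensions of $\mathbb Z^2$, and it decides which of the free-by-cyclic groups $F_3\rtimes\mathbb Z$ with monodromy $x\mapsto x$, $y\mapsto yx^m$, $z\mapsto zx^n$ have a coherent combing.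
\end{abstract}

\section{The question and the results}\label{sec:intro}

For each positive integer $p$ consider the group
\[
G_{p,p}=\langle a,b,s,t\mid ab=ba,\ s^{-1}a^ps=a^pb,\ t^{-1}a^pt=a^pb^{-1}\rangle .
\]
It is a \emph{tubular} group: it is obtained from $\langle a,b\rangle\cong\mathbb Z^2$ by HNN extensions along infinite cyclic subgroups, so it is the fundamental group of a torus with two annuli attached. Both annuli have one end on a curve representing $a^p$; the other ends lie on curves representing $a^pb$ and $a^pb^{-1}$.

Let $G$ be a group with a finite generating set $A$ closed under inversion, and write $\bar w$ for the element of $G$ represented by a word $w$ in $A$. The group $G$ is \emph{automatic} if, for some such $A$, there is a regular language $\mathcal L$ of words in $A$ that maps onto $G$ and such that, for each $x\in A\cup\{1\}$, some finite automaton reading two words synchronously (the shorter one padded at the end) accepts exactly the pairs $(w,w')\in\mathcal L\times\mathcal L$ with $\bar wx=\bar w'$. Question~35 of \cite{ADA} asks whether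 the groups $G_{p,p}$ are automatic. The following facts are known. The groups $G_{p,p}$ have a quadratic Dehn function; they are not CAT(0); they are not biautomatic, by an unpublished result of Brady and Bridson; and $G_{1,1}$ is asynchronously automatic.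

These facts leave room for either answer. The Dehn function of an automatic group is at most quadratic, and $G_{p,p}$ passes this test. The failure of CAT(0) has a cause that seems not to concern automatic groups. If a group acts properly and cocompactly by isometries on a CAT(0) space, then the translation lengths of the elements of a subgroup $\mathbb Z^2$ are given by a Euclidean norm (the flat torus theorem), and conjugate elements have equal translation lengths. So $a^p$, $a^pb$, $a^pb^{-1}$ would have the same Euclidean norm, whereas the parallelogram law gives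
\[
|a^pb|^2+|a^pb^{-1}|^2=2|a^p|^2+2|b|^2>2|a^p|^2 .
\]
Three collinear points do not lie on a circle. They may well lie on the unit sphere of a polygonal norm, and such norms are natural for automatic structures: the words $a^xb^y$ form an automatic structure on $\mathbb Z^2$ whose word lengths give the norm $|x|+|y|$. The word metric of $G_{1,1}$ itself has a flat side. For $0\le y\le x$ we have $a^xb^y=s^{-1}a^ys\,a^{x-y}$ and $a^xb^{-y}=t^{-1}a^yt\,a^{x-y}$, so these elements have word length at most $x+2$, and at least $x$ because the exponent sum in $a$ is a homomorphism to $\mathbb Z$. One could therefore guess that an automatic structure is assembled from polygonal norms on the planes. This guess is wrong.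

\begin{theorem}\label{thm:A}
For every $p\ge1$, the group $G_{p,p}$ is not automatic.
\end{theorem}

The proof uses three metric properties of an automatic structure and nothing else about regular languages.

\begin{definition}\label{def:coherent}
Let $(X,d)$ be a metric space with base point $o$. A \emph{coherent combing} of $X$ consists of paths $w_x\colon\{0,1,\dots,D(x)\}\to X$, one for each $x\in X$, with $w_x(0)=o$, $w_x(D(x))=x$ and $d(w_x(\tau),w_x(\tau+1))\le1$, extended by $w_x(\tau)=x$ for $\tau\ge D(x)$, and of a constant $K\ge1$ such that for all $x,x'\in X$: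
\begin{itemize}
\item[(C1)] $d(w_x(\tau),w_{x'}(\tau))\le K(d(x,x')+1)$ for all $\tau\ge0$;
\item[(C2)] $|D(x)-D(x')|\le K(d(x,x')+1)$;
\item[(C3)] $|D(w_x(\tau))-\tau|\le K$ for $0\le\tau\le D(x)$.
\end{itemize}
A finitely generated group is given a word metric $d(g,g')=|g^{-1}g'|$ and the base point $1$.
\end{definition}

Condition (C1) is the synchronous fellow traveler property. The other two conditions make $D$ a clock on $X$: by (C2) it is coarsely Lipschitz, and by (C3) a combing path that passes through a point $u$ does so at time $D(u)$, up to an error $K$, whichever path it is. If the $w_g$ are geodesics in a group, then $D(g)=|g|$ and (C2), (C3) hold with $K=1$. Section~\ref{sec:combings} shows that automatic groups and CAT(0) spaces have coherent combings and that the property passes to quasi-isometric groups.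

\begin{theorem}\label{thm:B}
For every $p\ge1$, the group $G_{p,p}$ has no coherent combing. Hence it is not quasi-isometric to an automatic group or to a CAT(0) space.
\end{theorem}

What matters in the presentation of $G_{p,p}$ is that $a^p$ is conjugate to two independent elements of $\mathbb Z^2$ and lies strictly between them. We prove the result in this generality. The group $P\cong\mathbb Z^2$ below is written multiplicatively, and the vector space $P\otimes\mathbb Q$ additively.

\begin{theorem}\label{thm:C}
Let $P\cong\mathbb Z^2$, let $c_s,c_t\in P$ be linearly independent, and let $c\in P$ satisfy $c=\alpha c_s+(1-\alpha)c_t$ in $P\otimes\mathbb Q$ with $0<\alpha<1$. Let $h\colon P\to\mathbb Z$ be a homomorphism with $h(c)=h(c_s)=h(c_t)=H>0$. Let $l\ge0$, let $d_i,d_i'\in P$ satisfy $h(d_i)=h(d_i')\ne0$ for $1\le i\le l$, and put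
\[
\Gamma=\langle P,s,t,r_1,\dots,r_l\mid s^{-1}cs=c_s,\ t^{-1}ct=c_t,\ r_i^{-1}d_ir_i=d_i'\rangle .
\]
Then $\Gamma$ has no coherent combing. Hence $\Gamma$ is not quasi-isometric to an automatic group or to a CAT(0) space.
\end{theorem}

A homomorphism $h$ as in the theorem exists: take the linear form on $P\otimes\mathbb Q$ with value $1$ at $c_s$ and at $c_t$, hence at $c$, and clear denominators. Theorem~\ref{thm:B} is the case $P=\langle a,b\rangle$, $c=a^p$, $c_s=a^pb$, $c_t=a^pb^{-1}$, $\alpha=\frac12$, $h(a)=1$, $h(b)=0$, $l=0$. Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B}, since a group is quasi-isometric to itself. A biautomatic group is automatic, and a \emph{CAT(0) group}, that is, a group acting properly and cocompactly by isometries on a CAT(0) space, is quasi-isometric to that space. So Theorem~\ref{thm:B} also reproves that $G_{p,p}$ is neither biautomatic nor CAT(0).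

In one family of free-by-cyclic groups the obstruction is sharp.

\begin{theorem}\label{thm:D}
For $m,n\in\mathbb Z$ let $\phi_{m,n}$ be the automorphism $x\mapsto x$, $y\mapsto yx^m$, $z\mapsto zx^n$ of the free group $F_3=F(x,y,z)$, and let $E_{m,n}=F_3\rtimes_{\phi_{m,n}}\mathbb Z$. The following are equivalent:
\begin{itemize}
\item[(i)] $0,m,n$ are not pairwise distinct;
\item[(ii)] $E_{m,n}$ is a CAT(0) group;
\item[(iii)] $E_{m,n}$ is quasi-isometric to a CAT(0) space;
\item[(iv)] $E_{m,n}$ has a coherent combing.
\end{itemize}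
If $0,m,n$ are pairwise distinct, then $E_{m,n}$ is not quasi-isometric to an automatic group.
\end{theorem}

We shall see that $E_{1,-1}\cong G_{1,1}$. So the asynchronously automatic free-by-cyclic group $G_{1,1}$ is not quasi-isometric to any automatic group.

Section~\ref{sec:tree} describes how the cosets of cyclic subgroups separate $\Gamma$. Section~\ref{sec:model} proves, by a direct computation that contains the main idea, that $G_{1,1}$ has no coherent combing by geodesics. Sections~\ref{sec:slope} and~\ref{sec:descent} prove Theorem~\ref{thm:C}, and Section~\ref{sec:fbc} proves Theorem~\ref{thm:D}.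

\section{Sources of coherent combings}\label{sec:combings}

Metric spaces $X$ and $X'$ are \emph{quasi-isometric} if there are maps $\varphi\colon X\to X'$, $\psi\colon X'\to X$ and an integer $C\ge1$ such that
\begin{equation}\label{eq:qi}
\begin{gathered}
d(\varphi x,\varphi y)\le Cd(x,y)+C,\qquad d(\psi x',\psi y')\le Cd(x',y')+C,\\
d(\psi\varphi x,x)\le C,\qquad d(\varphi\psi x',x')\le C
\end{gathered}
\end{equation}
for all $x,y\in X$ and $x',y'\in X'$. A \emph{CAT(0) space} is a geodesic metric space in which the distance between two points of a geodesic triangle is at most the distance between the corresponding points of the Euclidean triangle with the same side lengths. We need one consequence. If $\gamma,\gamma'$ are unit speed geodesics of the same length $\ell$ that start at the same point, then the Euclidean comparison triangle is isosceles, and similarity gives $d(\gamma(\tau),\gamma'(\tau))\le\frac\tau\ell\,d(\gamma(\ell),\gamma'(\ell))$ for $0\le\tau\le\ell$.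

\begin{lemma}\label{lem:sources}
\begin{itemize}
\item[(a)] An automatic group has a coherent combing.
\item[(b)] A CAT(0) space has a coherent combing.
\item[(c)] If $X$ has a coherent combing and is quasi-isometric to a finitely generated group $G$, then $G$ has a coherent combing.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $G$ be automatic, with a finite generating set $A$ closed under inversion. For a word $w$ let $w(\tau)\in G$ be the element represented by the prefix of length $\tau$, with $w(\tau)=\bar w$ when $\tau$ exceeds the length of $w$. By \cite[Theorems 2.4.1, 2.5.1, 2.3.5]{ECHLPT} there are a regular language $\mathcal L$ that maps \emph{bijectively} to $G$ and a constant $k$ such that $d(w(\tau),w'(\tau))\le k$ for all $\tau$ whenever $w,w'\in\mathcal L$ and $d(\bar w,\bar w')\le1$. Let $w_g\in\mathcal L$ represent $g$ and let $D(g)$ be its length. Applying the fellow traveler property to consecutive points of a geodesic from $g$ to $g'$ gives $d(w_g(\tau),w_{g'}(\tau))\le k\,d(g,g')$, which is (C1).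

Fix a deterministic automaton that accepts $\mathcal L$, let $N_1$ be its number of states, let $N_2$ be the number of elements in the ball of radius $k$ in $G$, and put $N_3=N_1N_2$. Suppose that $d(g,g')=1$ and $D(g')>D(g)+N_3$. At each of the more than $N_3$ times $\tau=D(g),\dots,D(g')$ the point $w_{g'}(\tau)$ lies in the ball of radius $k$ about $w_g(\tau)=g$. So there are two such times $\tau<\tau'$ at which the automaton, reading $w_{g'}$, is in the same state and $w_{g'}(\tau)=w_{g'}(\tau')$. Deleting the letters read between $\tau$ and $\tau'$ gives a shorter word of $\mathcal L$ that represents $g'$, contrary to bijectivity. Thus $D$ changes by at most $N_3$ between neighbors, and $|D(g)-D(g')|\le N_3\,d(g,g')$ in general, which is (C2).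

For (C3), let $u$ be the prefix of length $\tau$ of $w_g$. An accept state can be reached from the state after $u$, hence by reading a word $v$ of length at most $N_1$. Then $uv\in\mathcal L$, so $D(\overline{uv})$ is the length of $uv$ by bijectivity and lies in $[\tau,\tau+N_1]$. As $d(\bar u,\overline{uv})\le N_1$, we get $|D(\bar u)-\tau|\le N_1+N_3N_1$.

(b) Let $\gamma_x$ be the unit speed geodesic from $o$ to $x$, of length $\ell_x=d(o,x)$, extended as a constant map after time $\ell_x$. Put $w_x(\tau)=\gamma_x(\tau)$ for integers $\tau\ge0$ and $D(x)=\lceil\ell_x\rceil$. Let $\ell_x\le\ell_y$, and note $\ell_y-\ell_x\le d(x,y)$. For $\tau\ge\ell_x$ we have $d(\gamma_x(\tau),\gamma_y(\tau))\le d(x,y)+d(y,\gamma_y(\tau))\le2d(x,y)$. For $\tau\le\ell_x$ the inequality recalled above gives $d(\gamma_x(\tau),\gamma_y(\tau))\le d(x,\gamma_y(\ell_x))\le2d(x,y)$. This is (C1), and $|D(x)-D(y)|\le d(x,y)+1$ is (C2). Finally $D(w_x(\tau))=\tau$ for $0\le\tau\le D(x)$: if $\tau\le\ell_x$ then $w_x(\tau)$ is at distance exactly $\tau$ from $o$, and otherwise $\tau=D(x)$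 and $w_x(\tau)=x$.

(c) Let $\varphi\colon X\to G$ and $\psi\colon G\to X$ satisfy \eqref{eq:qi}. Composing with left translations of $G$, we may assume $\varphi(o)=1$. Let $w',D',K'$ be the combing of $X$ and put $E=2C$. If $d(x,y)\le1$ then $d(\varphi x,\varphi y)\le E$. So we can define $w_g$ by replacing each step $x\to y$ of $w'_{\psi g}$ by a path of exactly $E$ steps, pauses allowed, from $\varphi x$ to $\varphi y$, and appending a path of exactly $E$ steps from $\varphi\psi g$ to $g$. Then $D(g)=E(D'(\psi g)+1)$, and $|D(g)-D(g')|\le EK'(Cd(g,g')+C+1)$ gives (C2).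

Write $\tau=Ei+\rho$ with $0\le\rho<E$. The point $w_g(\tau)$ is within $E$ of $\varphi(w'_{\psi g}(i))$: if $i\le D'(\psi g)$ this holds because $w_g(Ei)=\varphi(w'_{\psi g}(i))$, and otherwise the two points are $g$ and $\varphi\psi g$. Hence $d(w_g(\tau),w_{g'}(\tau))\le2E+CK'(Cd(g,g')+C+1)+C$, which gives (C1). For (C3) let $\tau\le D(g)$, so that $i\le D'(\psi g)+1$. Put $u=w_g(\tau)$, $i_0=\min(i,D'(\psi g))$ and $x=w'_{\psi g}(i_0)=w'_{\psi g}(i)$. From $d(u,\varphi x)\le E$ we get $d(\psi u,x)\le CE+2C$, so $|D'(\psi u)-D'(x)|\le K'(CE+2C+1)$. Also $|D'(x)-i_0|\le K'$ and $|i_0-i|\le1$. Therefore $|D'(\psi u)-i|$ is bounded by a constant $K''$, and $|D(u)-\tau|=|E(D'(\psi u)+1-i)-\rho|\le E(K''+2)$.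
\end{proof}

Part (c), applied to the identity map of a group, shows that having a coherent combing does not depend on the finite generating set. By parts (a)--(c), the last sentence of Theorem~\ref{thm:C} follows from the first assertion, and regularity of the language plays no further role. In a group distinct points are at distance at least $1$, so after doubling $K$ we may and do use (C1) and (C2) in the form
\[
d(w_g(\tau),w_{g'}(\tau))\le K\,d(g,g'),\qquad|D(g)-D(g')|\le K\,d(g,g').
\]

\section{The Bass--Serre tree, lines and chains}\label{sec:tree}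

Let $\Gamma$ be as in Theorem~\ref{thm:C}. Fix a basis $a,b$ of $P$ and use the generators $a,b,s,t,r_1,\dots,r_l$ and their inverses. A \emph{path} is a sequence of elements of $\Gamma$ in which consecutive terms are at distance at most $1$. For each stable letter $\sigma\in\{s,t,r_1,\dots,r_l\}$ write its relation as $\sigma^{-1}d_\sigma\sigma=d'_\sigma$; thus $d_s=d_t=c$, $d'_s=c_s$, $d'_t=c_t$. Let $\Delta$ be the finite set of all $d_\sigma$ and $d'_\sigma$. Since $h(d_\sigma)=h(d'_\sigma)$, we can extend $h$ to a homomorphism $\Gamma\to\mathbb Z$ that vanishes on the stable letters. With $\omega=\max(|h(a)|,|h(b)|)$ we have $|h(g)|\le\omega|g|$. The elements of $\Delta$ have infinite order because $h$ does not vanish on them, so $\Gamma$ is a multiple HNN extension of $P$ along infinite cyclic subgroups. We shall often move a power of $c$ past a stable letter: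
\begin{equation}\label{eq:slide}
\sigma^{-1}c^k=c_\sigma^k\,\sigma^{-1}\qquad(\sigma\in\{s,t\},\ k\in\mathbb Z).
\end{equation}

We recall the standard facts about such extensions. The group $P$ embeds in $\Gamma$. Let $\mathcal T$ be the graph whose vertices are the cosets $gP$ and which has, for each stable letter $\sigma$ and each coset $g\langle d_\sigma\rangle$, one oriented edge of \emph{type} $\sigma$ with origin $gP$ and terminus $g\sigma P$. (The terminus is well defined, as $d_\sigma^k\sigma=\sigma d_\sigma'^k$.) Then $\mathcal T$ is a tree, the Bass--Serre tree. We think of a coset $gP$ as a plane and of a coset of a cyclic subgroup of $P$ as a line in it. A path in $\Gamma$ projects to $\mathcal T$ by $g\mapsto gP$. A pause or a step $a^{\pm1},b^{\pm1}$ does not move the vertex. A step $g\to g\sigma$ crosses the $\sigma$-edge $g\langle d_\sigma\rangle$ from origin to terminus, and a step $g\to g\sigma^{-1}$ crosses the $\sigma$-edge $g\sigma^{-1}\langle d_\sigma\rangle$ from terminus to origin.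

Removing an open edge $\mathcal E$ from $\mathcal T$ leaves two components. The \emph{origin side} of $\mathcal E$ is the set $F$ of all $g\in\Gamma$ such that $gP$ lies in the component of the origin of $\mathcal E$.

\begin{lemma}[Separation]\label{lem:sep}
Let $\mathcal E$ be the $\sigma$-edge given by a coset $L$, with origin side $F$. If $g\notin F$, $g'\in F$ and $d(g,g')\le1$, then $g'\in L$ and $g=g'\sigma$. Consequently, if $u\in F$ and $y\notin F$, then $d(u,y)\ge d(u,L)$ and $d(u,y)\ge d(y,L)$.
\end{lemma}

\begin{proof}
The step $g\to g'$ crosses an edge that joins the two components, hence crosses $\mathcal E$, from terminus to origin. So $g'=g\sigma^{-1}$ and $g'\langle d_\sigma\rangle=L$. A geodesic from $y$ to $u$ contains such a step, so it passes through a point of $L$.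
\end{proof}

A geodesic between two points of a plane may leave the plane to take a shortcut, as the word $s^{-1}a^ys$ does in $G_{1,1}$. The homomorphism $h$ bounds what such a shortcut can gain.

\begin{lemma}[Excursions]\label{lem:exc}
Let $z\in P$. Then $z=z_1\cdots z_r$ and $|z|=\ell_1+\dots+\ell_r$, where the $\ell_i$ are positive integers and for each $i$ either $z_i\in\{a^{\pm1},b^{\pm1}\}$ and $\ell_i=1$, or $z_i=d^k$ with $d\in\Delta$ and $|k|\,|h(d)|\le\omega\ell_i$.
\end{lemma}

\begin{proof}
Take a geodesic $g_0,\dots,g_{|z|}$ from $1$ to $z$ and cut it at the times when it is in $P$. Let $\tau<\tau'$ be consecutive such times. If the step at time $\tau$ is $a^{\pm1}$ or $b^{\pm1}$, then $\tau'=\tau+1$ and we are in the first case. Otherwise the projection to $\mathcal T$ leaves the vertex $P$ at time $\tau$ and first returns at time $\tau'$. As $\mathcal T$ is a tree, it leaves and returns through the same edge, say the $\sigma$-edge given by $L$. If $P$ is its origin, Lemma~\ref{lem:sep} gives $g_\tau,g_{\tau'}\in L$, so $g_\tau^{-1}g_{\tau'}\in\langle d_\sigma\rangle$.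 If $P$ is its terminus, it gives $g_\tau\sigma^{-1},g_{\tau'}\sigma^{-1}\in L$, so $g_\tau^{-1}g_{\tau'}\in\sigma^{-1}\langle d_\sigma\rangle\sigma=\langle d'_\sigma\rangle$. In both cases $g_\tau^{-1}g_{\tau'}=d^k$ with $d\in\Delta$, and $|k|\,|h(d)|=|h(d^k)|\le\omega(\tau'-\tau)$.
\end{proof}

\begin{lemma}[Lines diverge]\label{lem:div}
There is $\nu\in(0,1]$ such that $d(gv^i,gv'^j)\ge\nu\max(|i|,|j|)$ for all $g\in\Gamma$, $i,j\in\mathbb Z$ and distinct $v,v'\in\{c,c_s,c_t\}$. In particular $|c^i|\ge\nu|i|$.
\end{lemma}

\begin{proof}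
Let $\|a^xb^y\|=|x|+|y|$ and $\Lambda=\omega\max_{d\in\Delta}\|d\|\ge1$. In Lemma~\ref{lem:exc} each factor satisfies $\|z_i\|\le\Lambda\ell_i$, because $|h(d)|\ge1$ gives $|k|\le\omega\ell_i$. Summing, $\|z\|\le\Lambda|z|$ for $z\in P$. The vectors $c,c_s,c_t$ are pairwise linearly independent, since $c_s,c_t$ are independent and $\alpha\ne0,1$. So for distinct $v,v'$ among them, $(i,j)\mapsto\|jv'-iv\|$ extends to a norm on $\mathbb R^2$ and is at least $\nu'\max(|i|,|j|)$ for some $\nu'>0$. Take $\nu=\min(1,\nu'/\Lambda)$.
\end{proof}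

The argument takes place in a sequence of planes, each attached to the previous one so that its $c$-line corresponds to a $c_s$- or $c_t$-line of the previous plane. Given $S\in\Gamma$, $\sigma\in\{s,t\}$, $j\in\mathbb Z$ and $m\ge1$, the \emph{chain} with these data consists of the elements
\[
S_0=Sc^j\sigma^{-1},\qquad S_i=S_{i-1}t^{-1}\quad(1\le i\le m),
\]
the lines $L_i=S_i\langle c\rangle$, the $\sigma$-edge $\mathcal E_0$ given by $L_0$, the $t$-edges $\mathcal E_i$ given by $L_i$ for $i\ge1$, and the origin sides $F_i$ of $\mathcal E_i$. We write $L_0^{(j)}$ and $F_0^{(j)}$ when $j$ varies, and we call $F_0^{(j)}$ the \emph{$j$-th branch}.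

\begin{lemma}[Chains]\label{lem:chain}
\begin{itemize}
\item[(a)] $F_0\supset F_1\supset\dots\supset F_m\supset S_mP$, and $SP\cap F_0=\emptyset$.
\item[(b)] For fixed $S$ and $\sigma$, the branches $F_0^{(j)}$, $j\in\mathbb Z$, are pairwise disjoint.
\item[(c)] Every point of $L_0$ is within $|j|\,|c|+1$ of $S\langle c_\sigma\rangle$.
\item[(d)] $d(S_ic^{-z},L_{i-1})\ge\nu|z|-1$ for $1\le i\le m$ and $z\in\mathbb Z$.
\item[(e)] Let $w$ be a path defined on $\{0,\dots,\tau_1\}$ with $w(\tau_0)\notin F_0$ for some $\tau_0$ and $w(\tau_1)\in F_m$. Let $\theta_i$ be the least time such that $w(\tau)\in F_i$ for $\theta_i\le\tau\le\tau_1$. Then $\tau_0<\theta_0\le\theta_1\le\dots\le\theta_m\le\tau_1$ and $w(\theta_i)\in L_i$.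
\end{itemize}
\end{lemma}

\begin{proof}
(a) The edge $\mathcal E_0$ has origin $S_0P$ and terminus $S_0\sigma P=SP$. For $i\ge1$ the edge $\mathcal E_i$ has origin $S_iP$ and terminus $S_itP=S_{i-1}P$, which is the origin of $\mathcal E_{i-1}$; so $\mathcal E_i\ne\mathcal E_{i-1}$. Hence $SP,S_0P,\dots,S_mP$ is a path without backtracking, that is, a geodesic of $\mathcal T$. It follows that $SP$ is on the terminus side of each $\mathcal E_i$, and that $g\in F_i$ if and only if the geodesic from $SP$ to $gP$ begins with $\mathcal E_0,\dots,\mathcal E_i$. This gives (a).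

(b) If $Sc^j\sigma^{-1}\langle c\rangle=Sc^{j'}\sigma^{-1}\langle c\rangle$, then $c^{j-j'}\in\sigma^{-1}\langle c\rangle\sigma=\langle c_\sigma\rangle$, and $j=j'$ because $c$ and $c_\sigma$ are independent. So different $j$ give different edges at $SP$, and a geodesic from $SP$ begins with at most one of them.

(c) By \eqref{eq:slide}, $S_0c^k=Sc^jc_\sigma^k\sigma^{-1}=Sc_\sigma^k\cdot c^j\sigma^{-1}$.

(d) By \eqref{eq:slide}, $S_ic^{-z}=S_{i-1}c_t^{-z}t^{-1}$, and $d(S_{i-1}c_t^{-z},S_{i-1}c^k)\ge\nu|z|$ for all $k$ by Lemma~\ref{lem:div}.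

(e) The inequalities follow from (a). As $w(\theta_i-1)\notin F_i$ and $w(\theta_i)\in F_i$, Lemma~\ref{lem:sep} gives $w(\theta_i)\in L_i$.
\end{proof}

\section{Geodesic combings of $G_{1,1}$}\label{sec:model}

In this section $\Gamma=G_{1,1}$, so $c=a$, $c_s=ab$, $c_t=ab^{-1}$, and $h$ is the exponent sum in $a$, with $\omega=1$. We treat the case where the combing paths are geodesics. Then the clock $D$ is the word length and can be compared with $h$ by hand.

In Lemma~\ref{lem:exc} every $d\in\Delta=\{a,ab,ab^{-1}\}$ has $h(d)=1$, so the $b$-exponent of each factor $z_i$ is at most $\ell_i$ in absolute value. Hence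
\begin{equation}\label{eq:bexp}
|a^xb^y|\ge|y|\qquad\text{in }G_{1,1}.
\end{equation}

\begin{proposition}\label{prop:model}
For each $g\in G_{1,1}$ let $w_g$ be a geodesic from $1$ to $g$. Then \textup{(C1)} fails for every $K$.
\end{proposition}

\begin{proof}
Suppose that $d(w_g(\tau),w_{g'}(\tau))\le K\,d(g,g')$ for all $g,g',\tau$. Choose $m\ge1$ with $2^m>K$, let $\xi$ be a large integer and put $n=2^{m+1}\xi$. Take the chain with $S=a^n$, $\sigma=t$, $j=0$, and put $S_{-1}=S$, so that $S_i=S_{i-1}t^{-1}$ for $0\le i\le m$. Let $Q=S_ma^{-\xi}$. Then $d(S,Q)\le\xi+m+1$. We show that $w_Q$ strays from $w_S$ by about $2^m\xi$.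

\emph{The clock agrees with $h$.} We claim that $|S_ia^{-k}|\le n-k+3(i+1)$ for $-1\le i\le m$ and $0\le k\le n/2^{i+1}$. For $i=-1$ this says $|a^{n-k}|\le n-k$. For $i\ge0$ we use $t^{-1}a^{-k}=a^{-k}b^kt^{-1}$ and $a^{-k}b^k=a^{-2k}(ab)^k$ to write
\[
S_ia^{-k}=S_{i-1}a^{-2k}\cdot s^{-1}a^ks\,t^{-1},
\]
so by induction $|S_ia^{-k}|\le(n-2k+3i)+(k+3)$. The range of $k$ halves from one plane to the next. With $e=3(m+1)$ we obtain $|Q|\le n-\xi+e=h(Q)+e$. The quantity $\tau-h(w_Q(\tau))$ does not decrease along $w_Q$, is $0$ at the start and at most $e$ at the end. So it always lies in $[0,e]$.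

\emph{Doubling.} The path $w_Q$ starts at $1\in SP$, outside $F_0$, and ends in $F_m$. Let $\theta_i$ be as in Lemma~\ref{lem:chain}(e) and write $T_i=w_Q(\theta_i)=S_ia^{-z_i}$. Since $h(T_i)=n-z_i$,
\[
n-z_i\le\theta_i\le n-z_i+e .
\]
From $\theta_m\le|Q|\le n-\xi+e$ we get $z_m\ge\xi-e$. For $0\le i\le m$ we have $T_it=S_{i-1}a^{-z_i}b^{z_i}$, so \eqref{eq:bexp} gives $d(T_i,S_{i-1}\langle a\rangle)\ge|z_i|-1$. For $i\ge1$ the point $T_{i-1}$ lies on $S_{i-1}\langle a\rangle$, and the path needs at least this much time to go from $T_{i-1}$ to $T_i$ (Figure~\ref{fig:step}):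
\[
z_i-1\le\theta_i-\theta_{i-1}\le z_{i-1}-z_i+e,\qquad\text{that is,}\qquad z_{i-1}-(e+1)\ge2\bigl(z_i-(e+1)\bigr).
\]
Hence $z_0-1\ge z_0-(e+1)\ge2^m(\xi-2e-1)$.

\emph{Comparison with $w_S$.} The geodesic $w_S$ has length at most $n$ and $h$ increases by $n$ along it, so all its letters are $a$ and it stays in $\langle a\rangle=S_{-1}\langle a\rangle$. Therefore
\[
2^m(\xi-2e-1)\le z_0-1\le d(T_0,w_S(\theta_0))\le K\,d(S,Q)\le K(\xi+m+1),
\]
which is false for large $\xi$, since $2^m>K$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]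
\draw[gray!40,very thin] (-5,-1) grid (1,3);
\draw[thick] (-5.4,0)--(1.4,0) node[right]{$L_{i-1}=S_{i-1}\langle a\rangle$};
\draw[thick] (1.2,-1.2)--(-3.3,3.3) node[above]{$S_{i-1}\langle ab^{-1}\rangle$};
\draw[thick,dashed,->] (-4,0)--(-2.1,1.9);
\fill (0,0) circle (2.5pt) node[above right]{$S_{i-1}$};
\fill (-4,0) circle (2.5pt) node[below]{$T_{i-1}$};
\fill (-2,2) circle (2.5pt) node[above right]{$T_it$};
\end{tikzpicture}
\caption{One plane $S_{i-1}\langle a,b\rangle$ of a chain in $G_{1,1}$, with $a$ horizontal and $b$ vertical. A geodesic enters on the horizontal line at $T_{i-1}=S_{i-1}a^{-z_{i-1}}$ and leaves from the slanted line at $T_it=S_{i-1}a^{-z_i}b^{z_i}$. Up to a bounded error, the time it has is the horizontal displacement $z_{i-1}-z_i$, and the time it needs is at least the vertical displacement $z_i$. So $z_{i-1}\ge2z_i$ up to a bounded error; the figure shows $z_i=2$, $z_{i-1}=4$.}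
\label{fig:step}
\end{figure}

For a general coherent combing three ingredients of this proof are missing.
First, nothing ties $D$ to $h$. Section~\ref{sec:slope} finds a place $S$ near which $D$ grows linearly, with one slope $\lambda$, along all the lines $L_i$.
Second, this holds only on bounded segments of the lines, so we must show that the points $T_i$ fall into these segments.
Third, the path $w_S$ is unknown, and it may follow $w_Q$ into the branch $F_0$. It cannot, however, visit many branches deeply in a short time, and this will be the contradiction. The second and third points are treated in Section~\ref{sec:descent}.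

\section{The maximal slope of the clock}\label{sec:slope}

From now on $\Gamma$ is as in Theorem~\ref{thm:C}, and we assume that it has a coherent combing $w,D,K$. We measure the fastest growth of $D$ in the direction $c$ over the whole group. The reason for taking a maximum over all of $\Gamma$ is that the resulting upper bound holds on every $c$-line, hence, by conjugation, on every $c_s$-line and every $c_t$-line.

For integers $k\ge0$ put
\[
M_k=\max_{g\in\Gamma}\bigl(D(gc^k)-D(g)\bigr).
\]
The maximum exists, because the differences are integers bounded by $K|c|k$ by (C2). Writing $D(gc^{k+k'})-D(g)$ as the sum of $D(gc^{k+k'})-D(gc^k)$ and $D(gc^k)-D(g)$ gives $M_{k+k'}\le M_k+M_{k'}$. By Fekete's lemma on subadditive sequences, the limit $\lambda=\lim M_k/k$ exists and equals $\inf_{k\ge1}M_k/k$. A path from $1$ to $c^k$ has length at least $|c^k|\ge\nu k$, so $M_k\ge D(c^k)-D(1)\ge\nu k-D(1)$. Thus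
\begin{equation}\label{eq:lambda}
0<\nu\le\lambda\le K|c| .
\end{equation}
For real $W\ge0$ put $\varepsilon(W)=\max_{0\le k\le W}(M_k-\lambda k)$. The numbers $M_k-\lambda k$ are nonnegative and $\varepsilon$ is nondecreasing. Moreover $\varepsilon(n)=o(n)$: given $\eta>0$ there is $k_0$ with $M_k-\lambda k\le\eta k$ for $k\ge k_0$, and then $\varepsilon(n)\le\varepsilon(k_0)+\eta n$. Since $c_\sigma^k=\sigma^{-1}c^k\sigma$ and each of the two letters $\sigma^{\pm1}$ changes $D$ by at most $K$,
\begin{equation}\label{eq:upper}
D(gv^k)\le D(g)+\lambda k+\varepsilon(W)+2K\qquad(g\in\Gamma,\ v\in\{c,c_s,c_t\},\ 0\le k\le W).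
\end{equation}

Where the maximum $M_n$ is attained, $D$ is almost linear on a whole segment.

\begin{lemma}\label{lem:start}
For each $n\ge1$ there is $S\in\Gamma$ with $D(S)\ge\lambda\lfloor n/2\rfloor-2\varepsilon(n)$ and
\[
|D(Sc^k)-D(S)-\lambda k|\le2\varepsilon(n)\qquad(|k|\le\lfloor n/2\rfloor).
\]
\end{lemma}

\begin{proof}
Choose $g$ with $D(gc^n)-D(g)=M_n\ge\lambda n$, and let $0\le i\le j\le n$. Then $D(gc^j)-D(gc^i)\le M_{j-i}\le\lambda(j-i)+\varepsilon(n)$. The increase of $D$ from $g$ to $gc^i$ is at most $M_i$ and the increase from $gc^j$ to $gc^n$ is at most $M_{n-j}$, so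
\[
D(gc^j)-D(gc^i)\ge\lambda n-M_i-M_{n-j}\ge\lambda(j-i)-2\varepsilon(n).
\]
Take $S=gc^{\lfloor n/2\rfloor}$. The bound for $D(S)$ is the case $i=0$, $j=\lfloor n/2\rfloor$, as $D(g)\ge0$.
\end{proof}

The next lemma carries almost linearity from one plane to the next. It is the only place where we use that $c$ lies \emph{between} $c_s$ and $c_t$. The number $\alpha$ is rational, being a coordinate of $c$ in the basis $c_s,c_t$ of $P\otimes\mathbb Q$. Write $\alpha=n_s/N$ and $1-\alpha=n_t/N$ with positive integers $n_s,n_t$ and $N=n_s+n_t$. As $P$ is torsion-free,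
\[
c^N=c_s^{n_s}c_t^{n_t}.
\]
For $G_{p,p}$ this is $a^{2p}=a^pb\cdot a^pb^{-1}$, with $N=2$. One can go from $g$ to $gc^{Ni}$ by $n_si$ steps $c_s$ followed by $n_ti$ steps $c_t$. If the total gain of $D$ is about $\lambda Ni$, and neither leg can gain more than $\lambda$ per step, then each leg gains about $\lambda$ per step.

\begin{lemma}[Transfer]\label{lem:transfer}
Put $B=3K+2KN|c|$. Let $g\in\Gamma$, let $r,e,W$ be real numbers with $W\ge0$, and suppose that $|D(gc^k)-r-\lambda k|\le e$ for $|k|\le W$. Then for $\sigma\in\{s,t\}$ and $u\in P$,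
\[
|D(gu\sigma^{-1}c^k)-r-\lambda k|\le e+\varepsilon(W)+B+K|u|\qquad(|k|\le W/N).
\]
\end{lemma}

\begin{proof}
The hypotheses are symmetric in $s$ and $t$, so let $\sigma=s$. Put $e'=e+\varepsilon(W)+2K$. We first show
\begin{equation}\label{eq:leg}
|D(gc_s^{n_si})-r-\lambda n_si|\le e'\qquad(|i|\le W/N).
\end{equation}
Let $0\le i\le W/N$, so that $n_si,n_ti,Ni\le W$. Applying \eqref{eq:upper} to the two legs $g\to gc_s^{n_si}\to gc_s^{n_si}c_t^{n_ti}=gc^{Ni}$, we get
\begin{align*}
D(gc_s^{n_si})&\le D(g)+\lambda n_si+\varepsilon(W)+2K\le r+\lambda n_si+e',\\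
D(gc_s^{n_si})&\ge D(gc^{Ni})-\lambda n_ti-\varepsilon(W)-2K\ge r+\lambda(N-n_t)i-e'.
\end{align*}
For the exponent $-i$ use the legs $gc^{-Ni}\to gc^{-Ni}c_t^{n_ti}=gc_s^{-n_si}\to g$:
\begin{align*}
D(gc_s^{-n_si})&\le D(gc^{-Ni})+\lambda n_ti+\varepsilon(W)+2K\le r-\lambda(N-n_t)i+e',\\
D(gc_s^{-n_si})&\ge D(g)-\lambda n_si-\varepsilon(W)-2K\ge r-\lambda n_si-e'.
\end{align*}
As $N-n_t=n_s$, this proves \eqref{eq:leg}. Now let $|k|\le W/N$ and write $k=n_si+\rho$ with $|i|\le|k|$ and $|\rho|<n_s$, rounding $k/n_s$ toward $0$. By \eqref{eq:slide}, $gus^{-1}c^k=gc_s^{n_si}\cdot us^{-1}c^\rho$, which is within $|u|+1+N|c|$ of $gc_s^{n_si}$. So (C2) adds an error of at most $K(|u|+1+N|c|)$ to \eqref{eq:leg}, and replacing $\lambda n_si$ by $\lambda k$ adds at most $\lambda N\le KN|c|$, by \eqref{eq:lambda}.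
\end{proof}

\section{Exponential descent along a chain}\label{sec:descent}

We now derive a contradiction, which proves Theorem~\ref{thm:C}.

\subsection*{Constants}
Fix, in this order and independently of $n$:
\begin{gather*}
\mu=1+\frac\nu\lambda,\qquad m\ge2\ \text{ with }\ \nu\mu^{m-1}\ge K|c|+2,\qquad \beta=\frac{\nu}{16N^{m+1}},\\
\delta=\frac{1}{2K(1+2|c_s|/\nu)},\qquad\kappa=\frac{\delta}{2K|c|},\qquad J=\lceil2/\kappa\rceil+3,\qquad C_0=J|c|+1+m .
\end{gather*}
Here $\mu>1$ replaces the factor $2$ of Section~\ref{sec:model}, $m$ is the length of the chains and $J$ is the number of branches. For an integer $n$ put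
\[
R=\lfloor\beta n\rfloor,\qquad\xi=\lfloor\kappa R\rfloor .
\]
We watch the last $R$ steps of a path $w_S$, and $\xi$ is the offset of the test point $Q$ from $S$. Both $R$ and $\xi$ grow linearly in $n$, with $R/n\to\beta$ and $\xi/n\to\kappa\beta$. The phrase ``for $n$ large'' is used finitely often, and each time the threshold depends only on $\Gamma$, the combing and the constants above.

Let $S$ be as in Lemma~\ref{lem:start}. Since $\beta\le\nu/16\le\lambda/16$ and $\varepsilon(n)=o(n)$, we have $D(S)\ge R$ for $n$ large. Put
\[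
\tau_0=D(S)-R\ge0,\qquad Y=w_S(\tau_0).
\]
Consider a chain with data $S$, $\sigma\in\{s,t\}$, $1\le j\le J$ and $m$. Apply Lemma~\ref{lem:transfer} with $r=D(S)$, first with $g=S$, $u=c^j$, $W=\lfloor n/2\rfloor$, and then $m$ times with $u=1$ and the letter $t$, dividing $W$ by $N$ each time. The last range is $|k|\le\lfloor n/2\rfloor/N^{m+1}$, and $\lfloor n/2\rfloor/N^{m+1}\ge n/(4N^{m+1})=4\beta n/\nu\ge4R/\nu$ for $n\ge2$. With
\[
e_n=2\varepsilon(n)+(m+1)\bigl(\varepsilon(n)+B\bigr)+KJ|c|=o(n),
\]
which does not depend on $\sigma$ or $j$, we obtain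
\begin{equation}\label{eq:window}
|D(S_ic^k)-D(S)-\lambda k|\le e_n\qquad(0\le i\le m,\ |k|\le4R/\nu).
\end{equation}

\subsection*{Step 1: choosing the branches}
To use \eqref{eq:window} at the points where $w_Q$ enters the sets $F_i$, we need these points to be near $S$, and for this it suffices that $w_Q$ enters late, after time $\tau_0$. At time $\tau_0$ the path $w_Q$ is near $Y$. So we want $Y$ to be outside the branch and far from the line $L_0$ that bounds it. The choice of $\sigma$ gives the second property and the choice of $j$ the first.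

\begin{lemma}\label{lem:sigma}
For $n$ large there is $\sigma\in\{s,t\}$ with $d(Y,S\langle c_\sigma\rangle)\ge\delta R$.
\end{lemma}

\begin{proof}
Otherwise $Y$ is within $\delta R$ of some $Sc_s^k$ and of some $Sc_t^{k'}$. Lemma~\ref{lem:div} gives $\nu|k|\le2\delta R$, so $d(Y,S)\le\delta R+|c_s|\cdot2\delta R/\nu=R/(2K)$. But $D(Y)\le\tau_0+K=D(S)-R+K$ by (C3), so $d(Y,S)\ge(R-K)/K$ by (C2), and this exceeds $R/(2K)$ once $R>2K$.
\end{proof}

Fix this $\sigma$. Call $j\in\{1,\dots,J\}$ \emph{good} if $Y\notin F_0^{(j)}$. By Lemma~\ref{lem:chain}(b), at least $J-1$ values of $j$ are good. In Steps 2--4, $j$ is a fixed good value and $Q=S_mc^{-\xi}\in F_m$. Then $d(S,Q)\le C_0+|c|\xi$, and $K|c|\xi\le K|c|\kappa R=\delta R/2$. As $\delta<1$,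
\begin{equation}\label{eq:SQ}
K\,d(S,Q)\le KC_0+K|c|\xi\le KC_0+\delta R/2\le R\qquad\text{for $n$ large.}
\end{equation}

\subsection*{Step 2: $w_Q$ enters the branch late}
We claim that $w_Q(\tau_0)\notin F_0$. Suppose not. As $Y\notin F_0$, Lemmas~\ref{lem:sep}, \ref{lem:chain}(c) and~\ref{lem:sigma} give $d(Y,w_Q(\tau_0))\ge d(Y,L_0)\ge\delta R-C_0$. But (C1) and \eqref{eq:SQ} give $d(Y,w_Q(\tau_0))\le KC_0+\delta R/2$, which is smaller than $\delta R-C_0$ for $n$ large.

In particular $\tau_0<D(Q)$, since $w_Q(\tau)=Q\in F_0$ for $\tau\ge D(Q)$. Lemma~\ref{lem:chain}(e) provides times $\tau_0<\theta_0\le\dots\le\theta_m\le D(Q)$ and points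
\[
T_i=w_Q(\theta_i)=S_ic^{-z_i},\qquad z_i\in\mathbb Z .
\]
By (C2) and \eqref{eq:SQ}, $d(T_i,Q)\le D(Q)-\tau_0=D(Q)-D(S)+R\le2R$. Also $d(S_i,Q)\le m+|c|\xi\le m+R$. Hence $\nu|z_i|\le d(S_i,T_i)\le3R+m\le4R$ for $n$ large, and $\xi\le R\le4R/\nu$. So \eqref{eq:window} applies to $T_i$ and to $Q$. By (C3), $|\theta_i-D(T_i)|\le K$, and we obtain the substitute for the clock estimates of Section~\ref{sec:model}:
\begin{equation}\label{eq:clock}
|\theta_i-D(S)+\lambda z_i|\le e_n+K,\qquad|D(Q)-D(S)+\lambda\xi|\le e_n .
\end{equation}

\subsection*{Step 3: the recursion}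
Put $\eta_n=(2e_n+2K+1)/\lambda=o(n)$. From $\theta_m\le D(Q)$ and \eqref{eq:clock} we get $-\lambda z_m-e_n-K\le-\lambda\xi+e_n$, so $z_m\ge\xi-\eta_n$. Let $1\le i\le m$. As $T_{i-1}\in L_{i-1}$, Lemma~\ref{lem:chain}(d) gives $d(T_{i-1},T_i)\ge\nu|z_i|-1$, and $w_Q$ needs at least this much time between the two points. With \eqref{eq:clock},
\[
\nu z_i-1\le\theta_i-\theta_{i-1}\le\lambda(z_{i-1}-z_i)+2e_n+2K,\qquad\text{that is,}\qquad z_{i-1}\ge\mu z_i-\eta_n .
\]
Iterating from $i=m$ down to $i=2$ gives $z_1\ge\mu^{m-1}\xi-(1+\mu+\dots+\mu^{m-1})\eta_n$, and by the choice of $m$ and $\nu\le1$,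
\begin{equation}\label{eq:z1}
\nu z_1\ge(K|c|+2)\xi-m\mu^{m-1}\eta_n .
\end{equation}

\subsection*{Step 4: $w_S$ visits the branch deeply}
We look at $T_1$ rather than $T_0$ because $T_0$ lies on the boundary line $L_0$, while $T_1\in F_1\subset F_0$ lies far inside. By Lemma~\ref{lem:chain}(d), $d(T_1,L_0)\ge\nu z_1-1$, and by (C1) and \eqref{eq:SQ}, $d(w_S(\theta_1),T_1)\le KC_0+K|c|\xi$. With \eqref{eq:z1},
\[
d(T_1,L_0)-d(w_S(\theta_1),T_1)\ge2\xi-m\mu^{m-1}\eta_n-1-KC_0\ge\xi>0
\]
for $n$ large, because $\xi$ grows linearly and $\eta_n=o(n)$. If $w_S(\theta_1)$ were outside $F_0$, Lemma~\ref{lem:sep} would give $d(w_S(\theta_1),T_1)\ge d(T_1,L_0)$. So $w_S(\theta_1)\in F_0$, and $d(w_S(\theta_1),L_0)\ge\xi$ by the triangle inequality. As $S\notin F_0$, we also have $\theta_1<D(S)$.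

\subsection*{Step 5: counting}
For every good $j$, Step 4 gives a time $\tau^{(j)}\in[\tau_0,D(S)]$ at which $w_S$ is in $F_0^{(j)}$ at distance at least $\xi$ from $L_0^{(j)}$. If $j\ne j'$ are good, then $w_S(\tau^{(j')})\notin F_0^{(j)}$ by Lemma~\ref{lem:chain}(b), so Lemma~\ref{lem:sep} gives
\[
|\tau^{(j)}-\tau^{(j')}|\ge d\bigl(w_S(\tau^{(j)}),w_S(\tau^{(j')})\bigr)\ge\xi .
\]
At least $J-1$ times with pairwise differences at least $\xi$ lie in an interval of length $R$, so $(J-2)\xi\le R$. But $\xi\ge\kappa R/2$ for $n$ large, and then $(J-2)\xi\ge(2/\kappa+1)\kappa R/2>R$. This contradiction shows that $\Gamma$ has no coherent combing. With Lemma~\ref{lem:sources} it proves Theorem~\ref{thm:C}, and therefore Theorems~\ref{thm:B} and~\ref{thm:A}. \qed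

\begin{remark}[The conditions on the combing]
Condition (C1) enters in Steps 2 and 4, and it cannot be dropped, since geodesics satisfy (C2) and (C3) in every finitely generated group. Condition (C2) makes $\lambda$ finite and lets estimates for $D$ pass across a stable letter. Condition (C3) enters in Lemma~\ref{lem:sigma} and in \eqref{eq:clock}, where it converts the positions $z_i$ into the times $\theta_i$; without it the recursion has no upper bound for $\theta_i-\theta_{i-1}$.
\end{remark}

\begin{remark}[The conditions on the group]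
The strict inequalities $0<\alpha<1$ are needed. For $\alpha=1$ take $P=\langle T,x\rangle$, $c=c_s=T$, $c_t=Tx$, $l=0$; by the presentation \eqref{eq:E} below this group is $E_{0,1}$, which has a coherent combing by Theorem~\ref{thm:D}. The condition $h(d_i)=h(d_i')\ne0$ is used only to obtain Lemmas~\ref{lem:exc} and~\ref{lem:div}. A relation such as $r^{-1}cr=c^2$ would give $|c^{2^k}|\le2k+|c|$, and Lemma~\ref{lem:div} would fail.
\end{remark}

\section{The free-by-cyclic groups $E_{m,n}$}\label{sec:fbc}

In this section $m$ and $n$ are the integers of Theorem~\ref{thm:D}. Let $T$ generate the factor $\mathbb Z$, acting by $TgT^{-1}=\phi_{m,n}(g)$. The relation $TxT^{-1}=x$ says that $T$ and $x$ commute, and then $TyT^{-1}=yx^m$ is equivalent to $y^{-1}Ty=Tx^m$, and $TzT^{-1}=zx^n$ to $z^{-1}Tz=Tx^n$. So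
\begin{equation}\label{eq:E}
E_{m,n}=\langle T,x,y,z\mid Tx=xT,\ y^{-1}Ty=Tx^m,\ z^{-1}Tz=Tx^n\rangle
\end{equation}
is a multiple HNN extension of $P=\langle T,x\rangle\cong\mathbb Z^2$. The substitution $T=a$, $x=b$, $y=s$, $z=t$ shows $E_{1,-1}\cong G_{1,1}$. The conjugate elements $T$, $Tx^m$, $Tx^n$ are collinear in $P\otimes\mathbb Q$. If they are at most two points, they lie on a circle about the origin for a suitable Euclidean norm; if they are three points, one lies between the other two.

\begin{proof}[Proof of Theorem~\ref{thm:D}]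
(i)$\Rightarrow$(ii). By (i) there is $k\in\mathbb Z$ with $\{0,m,n\}=\{0,k\}$. Define an inner product on $P\otimes\mathbb R$ by $x\cdot x=1$, $T\cdot x=-k/2$, $T\cdot T=\Lambda^2$ with $\Lambda>|k|/2$; the last inequality makes it positive definite. The squared norm of $T+kx$ is $\Lambda^2-k^2+k^2=\Lambda^2$. So in the flat torus $X_0=(P\otimes\mathbb R)/P$ the elements $T$, $Tx^m$, $Tx^n$ are represented by closed geodesics of the same length $\Lambda$, that is, by local isometries from the circle $A$ of length $\Lambda$.

We use gluing with a tube \cite[Chapter II.11]{BH}: if $X$ and $A$ are non-positively curved (locally CAT(0)), $A$ is compact and $f_0,f_1\colon A\to X$ are local isometries, then the space obtained from $X$ by attaching $A\times[0,1]$ along $f_0$ and $f_1$ is non-positively curved. Let $X_1$ be obtained from $X_0$ by attaching a flat annulus along the geodesics for $T$ and $Tx^m$. The inclusion $X_0\to X_1$ preserves distances less than $1$: an arc in the annulus that joins its two ends has length at least $1$, and an arc that returns to the same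 end projects to that end without increase of length. So the closed geodesics of $X_0$ remain local isometries into $X_1$, and we can attach a second annulus along the geodesics for $T$ and $Tx^n$. The result $X_2$ is compact and non-positively curved, and its fundamental group has the presentation \eqref{eq:E}. By the Cartan--Hadamard theorem its universal cover is CAT(0), and $E_{m,n}$ acts on it properly and cocompactly by deck transformations.

(ii)$\Rightarrow$(iii). A group acting properly and cocompactly by isometries on a geodesic space is quasi-isometric to it, by the \v{S}varc--Milnor lemma.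

(iii)$\Rightarrow$(iv). This is Lemma~\ref{lem:sources}(b),(c).

(iv)$\Rightarrow$(i) and the last assertion. Let $0,m,n$ be pairwise distinct. We show that $E_{m,n}$ is a group $\Gamma$ as in Theorem~\ref{thm:C}, with $l=0$, $h(T)=1$, $h(x)=0$. Note that $Tx^i$ and $Tx^{i'}$ are linearly independent for $i\ne i'$.

If $0$ lies between $m$ and $n$, take $s=y$, $t=z$, $c=T$, $c_s=Tx^m$, $c_t=Tx^n$ and $\alpha=|n|/(|m|+|n|)$; then $\alpha m+(1-\alpha)n=0$ because $m$ and $n$ have opposite signs.

If $m$ lies between $0$ and $n$, put $c=Tx^m$, $s=y^{-1}$, $t=y^{-1}z$, so that $y=s^{-1}$ and $z=s^{-1}t$. In the generators $T,x,s,t$ the second relation of \eqref{eq:E} reads $sTs^{-1}=c$, that is, $s^{-1}cs=T$. The third reads $t^{-1}sTs^{-1}t=Tx^n$, which in the presence of the second is equivalent to $t^{-1}ct=Tx^n$. Hence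
\[
E_{m,n}=\langle T,x,s,t\mid Tx=xT,\ s^{-1}cs=T,\ t^{-1}ct=Tx^n\rangle,
\]
and Theorem~\ref{thm:C} applies with $c_s=T$, $c_t=Tx^n$ and $1-\alpha=m/n\in(0,1)$.

If $n$ lies between $0$ and $m$, exchange $y$ and $z$, which gives $E_{m,n}\cong E_{n,m}$, and use the previous case. In all cases Theorem~\ref{thm:C} shows that $E_{m,n}$ has no coherent combing and is not quasi-isometric to an automatic group.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ADA}
\emph{Algorithms, Dehn functions, and automatic groups},
\texttt{http://web.math.ucsb.edu/\allowbreak\textasciitilde mccammon/\allowbreak current/\allowbreak ggt/\allowbreak decision-problems/\allowbreak mccammond-ada.pdf}.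

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{ECHLPT}
Epstein et al., \emph{Word Processing in Groups}.

\end{thebibliography}
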